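# Covering closed sets by convex sets: $d+1$ convexity numbers in $\mathbb R^d$

## 1. The line has exactly one uncountable convexity number

A set $C\subseteq\mathbb R^d$ is convex if it contains the segment between any two of its points. Given $S\subseteq\mathbb R^d$, we want to write $S$ as a union of as few convex sets as possible.

**Definition.** A *convex cover* of $S$ is a collection of convex subsets of $S$ whose union is $S$. The *convexity number* $\gamma(S)$ is the least cardinality of a convex cover of $S$. The set $S$ is *countably convex* if $\gamma(S)\le\aleph_0$, and *uncountably convex* otherwise.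

On the line we can answer every question by hand.

**Proposition 1.1.** Let $S\subseteq\mathbb R$ be closed. Then $\gamma(S)$ is the number of connected components of $S$, and either $\gamma(S)\le\aleph_0$ or $\gamma(S)=2^{\aleph_0}$.

**Proof.** The nonempty convex subsets of $\mathbb R$ are the intervals, one-point intervals included. Every nonempty convex subset of $S$ lies in exactly one component of $S$, and the components are themselves convex. So every convex cover has at least as many members as there are components, and the components form a convex cover.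

The components with more than one point are disjoint and each contains a rational, so there are countably many of them. Each is closed, since the closure of an interval contained in the closed set $S$ is again an interval contained in $S$. Let $N$ be their union, an $F_\sigma$ set. Then $S\setminus N$ is a $G_\delta$ set, hence a Polish space, and its points are exactly the one-point components. If there are uncountably many components, then $S\setminus N$ is an uncountable Polish space, so it contains a Cantor set and has cardinality $2^{\aleph_0}$. $\square$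

The Cantor ternary set contains no interval with more than one point, so its convexity number is $2^{\aleph_0}$. In every model of set theory, therefore, closed subsets of $\mathbb R$ have exactly one uncountable convexity number.

What changes in higher dimension? The proof used that each convex subset of $S$ lies in exactly one maximal convex subset, so there was nothing to choose. This fails already for the boundary $S$ of a triangle in the plane. A convex subset of $S$ contains no three non-collinear points, since $S$ contains no full triangle. So it lies on a line, and hence in one side. The sides overlap at the vertices. A set $A$ of vertices is contained in a convex subset of $S$ exactly when $|A|\le2$. Imagine each vertex replaced by a tiny triangle, each of its vertices by a tinier one, and so on. The points in the limit are infinite sequences of choices, and covering them by convex sets is a real covering problem, whose answer may depend on the model of set theory.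

## 2. The dimension conjecture and three theorems

The source of the problem is "Small Sets In Convex Geometry And Formal Independence Over ZFC". The conjecture says that there may be $d$, but no more than $d$, different uncountable convexity numbers of closed subsets of $\mathbb R^d$ in a single model of set theory. That is, for every $d\ge1$:

* (i) it is consistent with ZFC that the closed subsets of $\mathbb R^d$ have exactly $d$ pairwise distinct uncountable convexity numbers;
* (ii) ZFC proves that there are at most $d$ pairwise distinct uncountable convexity numbers of closed subsets of $\mathbb R^d$.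

Throughout we assume that ZFC is consistent, so that there is a ground model of ZFC+GCH.

**Theorem A.** Let $d\ge3$ and $1\le k\le d+1$. There is a model of ZFC in which $2^{\aleph_0}=\aleph_k$ and the uncountable convexity numbers of closed subsets of $\mathbb R^d$ are exactly $\aleph_1,\dots,\aleph_k$.

**Theorem B.** There is a model of ZFC in which, for every $d\ge5$, all $\aleph_n$ $(1\le n<\omega)$ are convexity numbers of compact subsets of $\mathbb R^d$.

**Theorem C.** Assume CH and let $\kappa_\xi$ $(\xi<\omega_1)$ be cardinals with $\kappa_\xi^{\aleph_0}=\kappa_\xi\ge\aleph_1$. There is a cardinal-preserving forcing extension in which every $\kappa_\xi$ is the convexity number of a compact subset of $\mathbb R^6$, hence of $\mathbb R^d$ for all $d\ge6$.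

With $k=d+1$, Theorem A refutes clause (ii) for every $d\ge3$, so the conjecture is false; with $k=d$ it gives clause (i) for these $d$. Under GCH one may take $\kappa_\xi=\aleph_{\xi+1}$ in Theorem C and obtain $\aleph_1$ different values. The theorems say nothing about $d\le2$. For these $d$ clause (ii) is known from work of Geschke, Kojman, Kubiś and Schipperus, which we do not use. We also do not determine whether infinitely many values are possible for $d=3,4$.

We use these textbook facts freely. Carathéodory: a point of $\mathrm{conv}(K)$, $K\subseteq\mathbb R^d$, is a convex combination of at most $d+1$ points of $K$. The nonempty closed subsets of a compact metric space form a compact space under the Hausdorff metric. Any at most $e+1$ distinct points of the moment curve $r\mapsto(r,r^2,\dots,r^e)$ are affinely independent (Vandermonde). From set theory: the $\Delta$-system lemma, the product lemma, and basic forcing. Finally, if $S\subseteq\mathbb R^d$ is closed and $d'\ge d$, then $S\times\{0\}\subseteq\mathbb R^{d'}$ is closed with the same convexity number, so values realized in $\mathbb R^d$ are realized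 in $\mathbb R^{d'}$.

## 3. Trees with small and large splittings

We first isolate the combinatorics of the iterated triangle: a finite choice at each level, together with a rule saying which sets of choices fit into one convex set.

**Definition.** A *type* $t=(V_n,\mathcal H_n,\mathrm{nor}_n)_{n<\omega}$ consists of

* finite nonempty sets $V_n$;
* families $\mathcal H_n\subseteq P(V_n)$, closed under subsets and containing all singletons;
* monotone functions $\mathrm{nor}_n:P(V_n)\to\omega$ with $\mathrm{nor}_n(V_n)\ge n$, such that $\mathrm{nor}_n(A)\ge1$ implies $A\notin\mathcal H_n$.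

Since $\emptyset\in\mathcal H_n$, a set with $\mathrm{nor}_n(A)\ge1$ is nonempty. Superscripts $t$ are added when needed. Think of members of $\mathcal H_n$ as small splittings; the norm measures how far a set is from being small. It is used only in the forcing.

Write $X^t=\prod_nV_n$ (a compact space), $T_t=\bigcup_l\prod_{i<l}V_i$, $[s]=\{x\in X^t:s\subset x\}$, and let $\Delta(x,y)$ be the least $i$ with $x(i)\neq y(i)$. For $D\subseteq X^t$ or $D\subseteq\prod_{i<l}V_i$, and $s\in T_t$ (with $|s|<l$ in the second case), put
$$\mathrm{split}_D(s)=\{x(|s|):s\subset x\in D\}.$$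
The set $D$ is *$t$-independent* if $\mathrm{split}_D(s)\in\mathcal H_{|s|}$ for all $s$. A tree $T\subseteq T_t$ (closed under initial segments) is independent if $\mathrm{split}_T(s)=\{v:s^\frown v\in T\}\in\mathcal H_{|s|}$ for all $s$; then its set $[T]$ of infinite branches is independent. Subsets of independent sets are independent. The closure of an independent $D\subseteq X^t$ is independent, because it has the same splits. Finally, $\mathrm{cov}(t)$ is the least number of independent sets covering $X^t$.

**Example.** For $k\ge2$ let $\mathbf i_k$ be the type with $V_n=\{0,\dots,k-1\}$, $\mathcal H_n=\{A:|A|<k\}$, $\mathrm{nor}_n(V_n)=n+1$ and $\mathrm{nor}_n(A)=0$ for $A\ne V_n$. The axioms are immediate. For $k=2$ the independent sets have at most one point, so $\mathrm{cov}(\mathbf i_2)=2^{\aleph_0}$; this is the Cantor set of Section 1. For $k=3$ the set $\{x:x(0)\ne2,\ x(n+1)\neq x(n)\text{ for all }n\}$ is independent: all its splits have at most two elements.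

**Lemma 3.1.** $\mathrm{cov}(t)\ge\aleph_1$ for every type $t$.

**Proof.** Let $D_0,D_1,\dots$ be independent. For $n\ge1$ we have $\mathrm{nor}_n(V_n)\ge1$, so $V_n\notin\mathcal H_n$; put $n_k=k+1$. Build $x$ level by level, choosing $x(n_k)\notin\mathrm{split}_{D_k}(x\restriction n_k)$; this is possible because the split is in $\mathcal H_{n_k}$ and $V_{n_k}$ is not. Then $x\notin D_k$ for all $k$. $\square$

## 4. Compact sets whose convexity number is $\mathrm{cov}(t)$

Given an embedding $x\mapsto p_x$ of $X^t$ into $\mathbb R^d$, we allow as convex hulls exactly those of independent sets. The next lemma collects what holds for every embedding.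

**Lemma 4.1.** Let $x\mapsto p_x$ be a topological embedding of $X^t$ into $\mathbb R^d$. Write $p[D]=\{p_x:x\in D\}$ and
$$S=\bigcup\{\mathrm{conv}(p[D]):\emptyset\neq D\subseteq X^t\text{ closed and independent}\}.$$
Then (a) $S$ is compact; (b) $\gamma(S)\le\mathrm{cov}(t)$; (c) if $\{x:p_x\in C\}$ is independent for every convex $C\subseteq S$, then $\gamma(S)=\mathrm{cov}(t)$.

**Proof.** (a) Let nonempty closed $D_k$ converge to $D$ in the Hausdorff metric, and suppose $\mathrm{split}_D(s)\notin\mathcal H_{|s|}$. For large $k$, $D_k$ and $D$ have the same restrictions to length $|s|+1$, so $\mathrm{split}_{D_k}(s)\notin\mathcal H_{|s|}$, and $D_k$ is not independent. Hence the nonempty closed independent sets form a compact family. The map $D\mapsto\mathrm{conv}(p[D])$ is continuous: $p$ is uniformly continuous, and if $K$ is in the $\varepsilon$-neighborhood of $K'$ then $\mathrm{conv}(K)$ is in the $\varepsilon$-neighborhood of $\mathrm{conv}(K')$. So $S$ is the union of a compact family of compact sets, hence compact.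

(b) Let $\kappa=\mathrm{cov}(t)$, and let $D_\xi$ $(\xi<\kappa)$ be independent sets covering $X^t$; passing to closures we may take them closed. For $n<\omega$, a nonempty independent $F\subseteq\prod_{i<n}V_i$, and $\xi:F\to\kappa$, put
$$D_{F,\xi}=\bigcup_{s\in F}(D_{\xi(s)}\cap[s]).$$
This set is closed. It is independent: for $|r|<n$ its split at $r$ is contained in that of $F$, and for $|r|\ge n$ in that of $D_{\xi(r\restriction n)}$ (if $r\restriction n\notin F$, the split is empty). As $\kappa$ is infinite, there are $\kappa$ such sets. We claim that the sets $\mathrm{conv}(p[D_{F,\xi}])\subseteq S$ cover $S$. Let $y\in S$. By Carathéodory, $y\in\mathrm{conv}\{p_{x_0},\dots,p_{x_d}\}$ with $\{x_0,\dots,x_d\}$ contained in an independent set. Choose $n$ such that distinct $x_i$ have distinct $x_i\restriction n$. Then $F=\{x_i\restriction n:i\le d\}$ is independent. Choose $\xi(x_i\restriction n)$ with $x_i\in D_{\xi(x_i\restriction n)}$. All $x_i$ lie in $D_{F,\xi}$, so $y\in\mathrm{conv}(p[D_{F,\xi}])$.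

(c) Singletons are independent, so every $p_x$ is in $S$. If $\mathcal C$ is a convex cover of $S$, then the independent sets $\{x:p_x\in C\}$, $C\in\mathcal C$, cover $X^t$. So $\mathrm{cov}(t)\le\gamma(S)$. $\square$

It remains to choose the embedding so that (c) applies. On a single level we need to recognize the members of $\mathcal H_n$ by convex hulls.

**Definition.** $(V,\mathcal H)$ is *geometric in $\mathbb R^e$* if there are an injection $\pi:V\to\mathbb R^e$ and a finite $Q\subset\mathbb R^e$ such that for all $A\subseteq V$: $A\in\mathcal H\iff\mathrm{conv}(\pi[A])\cap Q=\emptyset$.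

For instance, the levels of $\mathbf i_3$ are geometric in $\mathbb R^2$: take the vertices of a triangle and let $Q$ consist of the barycenter.

**Proposition 4.2.** Let $d\ge2$ and let all $(V_n,\mathcal H_n)$ be geometric in $\mathbb R^{d-1}$. Then there is a compact $S\subset\mathbb R^d$ with $\gamma(S)=\mathrm{cov}(t)$.

**Proof.** The extra dimension is used to keep the pictures at different nodes from interfering: each picture is put in a hyperplane that supports the whole current configuration, and then bent slightly so that every new point is again a strictly exposed point.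

**Step 1: what to construct.** Write $L_n=\prod_{i<n}V_i$. We construct points $p_s\in\mathbb R^d$ $(s\in T_t)$ and $\varepsilon_n>0$ with $\varepsilon_{n+1}\le\varepsilon_n/2$ such that, with $P_n=\{p_s:s\in L_n\}$:

1. the $p_s$, $s\in L_n$, are distinct, and for each there is an affine function $\ell_s(x)=\langle g_s,x-p_s\rangle$, $|g_s|=1$, with $\ell_s<0$ on $P_n\setminus\{p_s\}$;
2. $|p_{s^\frown v}-p_s|\le\varepsilon_n/4$ for $s\in L_n$;
3. distinct points of $P_n$ have distance $>3\varepsilon_n$;
4. if $n\ge1$, $s\in L_{n-1}$, $e\subseteq V_{n-1}$ and $e\notin\mathcal H_{n-1}$, there is $q_{s,e}\in\mathrm{conv}\{p_{s^\frown v}:v\in e\}$ with $\mathrm{dist}(q_{s,e},\mathrm{conv}\{p_r:r\in B\})>2\varepsilon_n$ for every nonempty $B\subseteq L_n$ with $B_s:=\{v:s^\frown v\in B\}\in\mathcal H_{n-1}$.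

Start with $p_\emptyset=0$, $\varepsilon_0=1$ and any unit vector $g_\emptyset$. Suppose stage $n$ is done, and let $(\pi,Q)$ witness that $(V_n,\mathcal H_n)$ is geometric.

**Step 2: place flat copies of the picture.** For $s\in L_n$ let $\Lambda_s:\mathbb R^{d-1}\to g_s^\perp$ be a linear isometry and put $p^0_{s^\frown v}=p_s+\rho\Lambda_s\pi(v)$. For $\rho>0$ small these points are distinct, $|p^0_{s^\frown v}-p_s|<\varepsilon_n/8$, $\ell_s(p^0_{s^\frown v})=0$, and $\ell_s(p^0_{r^\frown v})<0$ for $r\in L_n$, $r\ne s$, because $\ell_s(p_r)<0$.

Let $s\in L_n$, $e\notin\mathcal H_n$. Pick $q'\in Q\cap\mathrm{conv}(\pi[e])$ and put $q=p_s+\rho\Lambda_sq'\in\mathrm{conv}\{p^0_{s^\frown v}:v\in e\}$. If $\emptyset\ne B\subseteq L_{n+1}$ and $B_s\in\mathcal H_n$, then $q\notin\mathrm{conv}\{p_r^0:r\in B\}$. Indeed, suppose $q$ is such a convex combination. Since $\ell_s(q)=0$ and $\ell_s\le0$ at all $p_r^0$, with equality only at the points $p^0_{s^\frown v}$, only points $p^0_{s^\frown v}$ with $v\in B_s$ have positive weight. So $q'\in\mathrm{conv}(\pi[B_s])$, contradicting $B_s\in\mathcal H_n$. Let $\delta>0$ be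 the minimum of $1$ and the finitely many distances $\mathrm{dist}(q,\mathrm{conv}\{p_r^0:r\in B\})$ arising in this way for all $s,e,B$.

**Step 3: bend, to restore strict exposure.** Put $w_v=\rho\Lambda_s\pi(v)$ (this depends on $s$) and
$$p_{s^\frown v}=p^0_{s^\frown v}-\tau|w_v|^2g_s,$$
with $\tau>0$ so small that all points move by less than $\min(\delta/8,\varepsilon_n/8)$ and stay distinct. This gives (2). Fix $s,v$ and consider $\ell(x)=\ell_s(x)+2\tau\langle w_v,x-p_s\rangle$. As $p_{s^\frown v'}-p_s=w_{v'}-\tau|w_{v'}|^2g_s$ and $w_v,w_{v'}\perp g_s$,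
$$\ell(p_{s^\frown v'})=-\tau|w_{v'}|^2+2\tau\langle w_v,w_{v'}\rangle=\tau|w_v|^2-\tau|w_v-w_{v'}|^2.$$
Among all $v'$ this is maximal exactly at $v'=v$, with value $\tau|w_v|^2\ge0$. If $r\ne s$, then $\ell(p_{r^\frown v'})<0$ for small $\tau$, since the limit as $\tau\to0$ is $\ell_s(p^0_{r^\frown v'})<0$. So $\ell$ takes its maximum on $P_{n+1}$ only at $p_{s^\frown v}$. Its gradient $g_s+2\tau w_v$ is nonzero because $w_v\perp g_s$. Subtracting a constant and normalizing gives (1).

**Step 4: the witness points survive.** Let $q_{s,e}$ be the point of $\mathrm{conv}\{p_{s^\frown v}:v\in e\}$ nearest to $q$. It is within $\delta/8$ of $q$: move each point in a convex combination representing $q$. Also each point of $\mathrm{conv}\{p_r:r\in B\}$ is within $\delta/8$ of $\mathrm{conv}\{p_r^0:r\in B\}$. So $\mathrm{dist}(q_{s,e},\mathrm{conv}\{p_r:r\in B\})\ge\delta-\delta/4>\delta/2$. Every sufficiently small $\varepsilon_{n+1}$ with $\varepsilon_{n+1}<\delta/4$ and $\varepsilon_{n+1}\le\varepsilon_n/2$ now gives (3) and (4) at stage $n+1$.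

**Step 5: the embedding.** Put $p_x=\lim_np_{x\restriction n}$. By (2),
$$|p_x-p_{x\restriction n}|\le\sum_{i\ge n}\varepsilon_i/4\le\varepsilon_n/2 .$$
So $x\mapsto p_x$ is a uniform limit of continuous maps, hence continuous. If $x\restriction n\ne y\restriction n$, then (3) gives $|p_x-p_y|>2\varepsilon_n$. So the map is injective, and as $X^t$ is compact it is an embedding. Let $S$ be as in Lemma 4.1.

**Step 6: convex subsets of $S$ give independent sets.** Let $C\subseteq S$ be convex and $D=\{x:p_x\in C\}$. Suppose $e=\mathrm{split}_D(s)\notin\mathcal H_{n-1}$, where $|s|=n-1$. Pick $x_v\in D\cap[s^\frown v]$ for $v\in e$. Write $q_{s,e}=\sum_vc_vp_{s^\frown v}$ as a convex combination and let $q^*=\sum_vc_vp_{x_v}\in C\subseteq S$. Then $|q^*-q_{s,e}|\le\varepsilon_n/2$. Since $q^*\in S$, we have $q^*\in\mathrm{conv}(p[D'])$ for some closed independent $D'$. Let $B=\{x\restriction n:x\in D'\}$. Then $B_s=\mathrm{split}_{D'}(s)\in\mathcal H_{n-1}$ and $\mathrm{dist}(q^*,\mathrm{conv}\{p_r:r\in B\})\le\varepsilon_n/2$. So $\mathrm{dist}(q_{s,e},\mathrm{conv}\{p_r:r\in B\})\le\varepsilon_n$, contradicting (4).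 Hence $D$ is independent, and Lemma 4.1(c) finishes the proof. $\square$

## 5. Simplices, Carathéodory, and two planar families

The triangle suggests using simplices, that is, the types $\mathbf i_k$. The levels of $\mathbf i_k$ are geometric in $\mathbb R^{k-1}$: let $\pi[V_n]$ be the vertices of a simplex and $Q$ consist of its barycenter, which lies in no proper face. So $\mathrm{cov}(\mathbf i_k)$ is the convexity number of a compact subset of $\mathbb R^k$, and $\mathbb R^d$ realizes $\mathrm{cov}(\mathbf i_2),\dots,\mathrm{cov}(\mathbf i_d)$. These are $d-1$ numbers, fewer than even the conjecture allows. Proposition 4.2 gives no more simplex types than this. If $\mathbf i_k$ is geometric in $\mathbb R^{d-1}$, then some $q\in Q$ is in $\mathrm{conv}(\pi[V_n])$, and by Carathéodory it is in $\mathrm{conv}(\pi[A])$ for some $A$ with $|A|\le d$. Since $A\notin\mathcal H_n$, we get $k\le d$.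

To get more, we let the $V_n$ grow and look again at the plane.

* Type $\mathbf c$: $|V_n|=n+3$; $\mathcal H_n=\{A:|A|\le2\}$; $\mathrm{nor}_n(A)=|A|$ if $|A|\ge3$, and $0$ otherwise.
* Type $\mathbf s$: $V_n=\{*\}\cup\{0,\dots,n+1\}$; $A\in\mathcal H_n$ iff $*\notin A$ or $|A|\le2$; $\mathrm{nor}_n(A)=|A\setminus\{*\}|$ if $*\in A$ and $|A\setminus\{*\}|\ge2$, and $0$ otherwise.

The axioms are immediate; for $\mathbf s$, positive norm means $*\in A$ and $|A|\ge3$, so $A\notin\mathcal H_n$.

**Lemma 5.1.** All levels of $\mathbf c$ and $\mathbf s$ are geometric in $\mathbb R^2$. Hence for $d\ge3$ each of the $d+1$ types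
$$t_0=\mathbf i_2,\quad t_1=\mathbf c,\quad t_2=\mathbf s,\quad t_3=\mathbf i_3,\quad t_4=\mathbf i_4,\ \dots,\ t_d=\mathbf i_d$$
has $\mathrm{cov}(t_i)$ realized as the convexity number of a compact subset of $\mathbb R^d$.

**Proof.** For $\mathbf c$ take points with no three collinear, and let $Q$ contain, for each triple, a point inside its triangle and off all lines through two of the points. If $|A|\le2$, the hull lies in such a line and misses $Q$; if $|A|\ge3$, the hull contains a triangle and meets $Q$.

For $\mathbf s$ let $\pi(*)=(0,0)$, $\pi(i)=(1,i)$ and $Q=\{(\frac12,\frac12(i+\frac12)):i\le n\}$. If $*\notin A$, the hull lies in the line with first coordinate $1$ and misses $Q$. The segment from $*$ to $i$ has integer slope and passes through $(\frac12,\frac i2)$, so it misses $Q$. If $*,i,j\in A$ with $i<j$, then $i\le n$, and the hull contains all $(\frac12,y)$ with $\frac i2\le y\le\frac j2$, in particular $(\frac12,\frac12(i+\frac12))\in Q$.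

By Proposition 4.2, $\mathrm{cov}(\mathbf c)$ and $\mathrm{cov}(\mathbf s)$ are realized in $\mathbb R^3$ and $\mathrm{cov}(\mathbf i_k)$ in $\mathbb R^k$. Now embed in $\mathbb R^d$. $\square$

The remaining task is set theoretic: find a model where the $d+1$ numbers $\mathrm{cov}(t_i)$ are different.

## 6. Harmlessness and the forcing theorem

Let $Q_t$ be the set of nonempty trees $p\subseteq T_t$ (closed under initial segments) such that for all $s\in p$ and $m\in\omega$ there is $s'\supseteq s$ in $p$ with $\mathrm{nor}(\mathrm{succ}_p(s'))\ge m$, where $\mathrm{succ}_p(s')=\{v:s'^\frown v\in p\}$. Smaller trees are stronger. (The index of $\mathrm{nor}$ is always the level concerned.) Since $\mathrm{nor}_n(V_n)\ge n$, the full tree $T_t$ is in $Q_t$. Sets of positive norm are nonempty, so such trees have no terminal nodes; they are finitely branching. For $s\in p$ the tree $p_s=\{r\in p:r\text{ comparable with }s\}$ is in $Q_t$. For $t=\mathbf i_2$ these are the binary trees in which every node has an extension with two successors.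

A generic branch for $Q_t$ avoids every independent set of the ground model: pass to a node $s$ with $\mathrm{succ}_p(s)\notin\mathcal H_{|s|}$ and step out. So adding $\kappa$ generic branches for $t$ should make $\mathrm{cov}(t)$ at least $\kappa$. The danger is that it also produces new points of $X^u$ for another type $u$. The next notion says when the new points of $X^u$ can be caught by old independent sets.

**Definition.** $t$ is *harmless for* $u$ if for every $m$ there is $k$ such that for all $n$, all $A\subseteq V^t_n$ with $\mathrm{nor}(A)\ge k$, all $l$ and all $f:A\to\prod_{i<l}V^u_i$, there is $A'\subseteq A$ with $\mathrm{nor}(A')\ge m$ and $f[A']$ $u$-independent.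

*Several functions at once.* If $t$ is harmless for $u$, then for all $m,M$ there is $k$ such that whenever $\mathrm{nor}(A)\ge k$ and $f_1,\dots,f_M$ are such functions, one $A'\subseteq A$ with $\mathrm{nor}(A')\ge m$ works for all $f_i$. Apply the definition $M$ times, choosing the bounds backwards; subsets of independent sets are independent.

**Examples.** $\mathbf i_2$ is harmless for $\mathbf i_3$: an image of a two-point set has splits of size at most $2$. Conversely, $\mathbf i_3$ is not harmless for $\mathbf i_2$. Take $m=1$, any $k$, $A=V_n$ with $n\ge k$, and $f:V_n\to\{0,1\}^2$ injective. Norm $\ge1$ forces $A'=V_n$, and three points of $\{0,1\}^2$ have a split with two elements. A type $u$ is never harmless for itself: for $m=1$ and any $k$ take $A=V_n$ with $n\ge k$ and $f(v)=c^\frown v$ with $c\in\prod_{i<n}V_i$ fixed. If $\mathrm{nor}(A')\ge1$, then $\mathrm{split}_{f[A']}(c)=A'\notin\mathcal H_n$.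

**Theorem 6.1.** Assume CH. Let $\mathbb T\neq\emptyset$ be a set of at most $\aleph_1$ types, let $\kappa_t^{\aleph_0}=\kappa_t\ge\aleph_1$ for $t\in\mathbb T$, and let $R_u=\{t\in\mathbb T:t\text{ is not harmless for }u\}$. Suppose $\kappa_t\le\kappa_u$ whenever $t\in R_u$. Let $P$ be the countable support product of $\kappa_t$ copies of $Q_t$ $(t\in\mathbb T)$. Then $P$ preserves cardinals and forces $\mathrm{cov}(u)=\kappa_u$ for all $u\in\mathbb T$. Moreover, $P$ forces $2^{\aleph_0}\le\big((\sum_t\kappa_t)^{\aleph_0}\big)^V$.

The proof takes Sections 8–10. First we see what it yields. To separate two types it helps to have harmlessness in one direction, and this limits the choice of types. For example, replace $2$ by $3$ in $\mathbf c$: let $|V_n|=n+4$, $\mathcal H_n=\{A:|A|\le3\}$, $\mathrm{nor}_n(A)=|A|$ if $|A|\ge4$ and $0$ otherwise. Neither this type nor $\mathbf c$ is harmless for the other. Given $k$, take $A$ with $\mathrm{nor}(A)\ge k$ and let $f(v)=c^\frown g(v)$ with $g$ injective into a sufficiently large level. If $\mathrm{nor}(A')\ge4$, then $f[A']$ has a split with at least four elements, which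 is small in neither type. So if both types are in $\mathbb T$, the hypothesis of Theorem 6.1 forces their cardinals to be equal. The star $\mathbf s$ changes the shape of the large sets rather than the threshold, and that does help.

## 7. The chain $\mathbf i_2,\mathbf c,\mathbf s,\mathbf i_3,\dots,\mathbf i_d$ and Theorem A

We show that in the list of Lemma 5.1 each type is harmless for all later ones. The tool is a Ramsey-type lemma: any function from a large set into a finite-level tree is, on a big subset, constant, or a fan, or a comb. For $D\subseteq\prod_{i<l}V_i$, the tree of $D$ is the set of all initial segments of members of $D$.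

**Lemma 7.1.** For $N\ge2$ let $L(N)=N\cdot N^N$. If $|A|\ge L(N)$ and $f:A\to\prod_{i<l}V_i$, there is $A_0\subseteq A$ with $|A_0|=N$ such that

1. $f$ is constant on $A_0$; or
2. $f\restriction A_0$ is injective and there is $s$ with $s\subset f(a)$ for all $a\in A_0$ and the $f(a)(|s|)$ pairwise distinct; or
3. $f\restriction A_0$ is injective and $A_0=\{a_1,\dots,a_N\}$ with $\Delta(f(a_i),f(a_j))=\delta_i$ for $i<j$, where $\delta_1<\dots<\delta_{N-1}$.

In cases 1 and 3 all splits of $f[A_0]$ have at most two elements.

**Proof.** If case 1 never occurs, all fibers have at most $N-1$ elements, so $D=f[A]$ has at least $N\cdot N^N/(N-1)>N^N$ elements. If some node has at least $N$ successors in the tree of $D$, choose $N$ members of $D$ through different successors, and one preimage of each; this is case 2. Assume from now on that every node has at most $N-1$ successors. Call a node branching if it has at least two.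

Suppose some $z\in D$ has branching nodes $s_1\subsetneq\dots\subsetneq s_{N-1}$ along it. Choose $z_i\in D$ with $s_i\subset z_i$ and $z_i(|s_i|)\ne z(|s_i|)$. For $i<j$, both $z_j$ and $z$ extend $s_j\supsetneq s_i$, so $z_j(|s_i|)=z(|s_i|)$ and $\Delta(z_i,z_j)=|s_i|=\Delta(z_i,z)$. Preimages of $z_1,\dots,z_{N-1},z$ give case 3 with $\delta_i=|s_i|$.

Otherwise each $z\in D$ has at most $N-2$ branching nodes along it, each with at most $N-1$ successors. A member of $D$ is determined by its choices at these nodes, so $|D|\le(N-1)^{N-2}$, contradicting $|D|>N^N$.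

The last statement is clear in case 1. In case 3, suppose $f(a_i),f(a_j),f(a_h)$ with $i<j<h$ had distinct values at a common node. Then $\delta_i=\Delta(f(a_i),f(a_j))=\Delta(f(a_j),f(a_h))=\delta_j$, a contradiction. $\square$

**Lemma 7.2.** If $i<j\le d$, then $t_i$ is harmless for $t_j$.

**Proof.** *$\mathbf i_k$ is harmless for $u$ if all sets of size at most $k$ are in every $\mathcal H_n^u$.* If $\mathrm{nor}_n(A)\ge\max(m,1)$, then $A=V_n$; take $A'=A$. Since $f[A]$ has at most $k$ elements, its splits are in $\mathcal H^u$. This covers $\mathbf i_2$ versus $\mathbf c$, $\mathbf s$ and $\mathbf i_k$ $(k\ge3)$, and $\mathbf i_j$ versus $\mathbf i_k$ for $j<k$.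

Below let $m\ge3$; this suffices, since a bound for a larger $m$ also works for a smaller one.

*$\mathbf c$ is harmless for $\mathbf s$.* Let $|A|\ge L(m+1)$ and take $A_0$ as in Lemma 7.1 with $N=m+1$. In cases 1 and 3 splits have at most two elements and are in $\mathcal H^{\mathbf s}$. In case 2 the only node with more than one successor is $s$; delete the one $a$ with $f(a)(|s|)=*$, if there is one. The split at $s$ then omits $*$, so it is in $\mathcal H^{\mathbf s}$. We are left with a set $A'$ of size at least $m\ge3$, so $\mathrm{nor}(A')\ge m$.

*$\mathbf c$ is harmless for $\mathbf i_k$, $k\ge3$.* Let $N=\max(m,k+1)$ and $|A|\ge L(N)$. Case 2 is impossible, as only $k$ values are available at a node. In cases 1 and 3 splits have at most $2<k$ elements; take $A'=A_0$.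

*$\mathbf s$ is harmless for $\mathbf i_k$, $k\ge3$.* Let $N=\max(m+1,k+1)$ and $\mathrm{nor}(A)\ge L(N)$, so that $*\in A$ and $|A\setminus\{*\}|\ge L(N)$. Take $A_0\subseteq A\setminus\{*\}$ as in Lemma 7.1. Case 2 is impossible. In case 1, $f[A_0\cup\{*\}]$ has at most two elements, and $A'=A_0\cup\{*\}$ works.

In case 3 let $e=f(*)$. Suppose a node $s$ has at least three successors in the tree of $f[A_0]\cup\{e\}$. At most two come from $f[A_0]$, so there are exactly three, given by $e,f(a_i),f(a_j)$ with $i<j$, where $|s|=\delta_i$ and $s=e\restriction\delta_i$. There is at most one such $s$. Otherwise let $s'=e\restriction\delta_{i'}$ be another, longer one; here $f(a_{i'})\supset s'$ and $i'>i$. As $|s'|>\delta_i$, we get $e(\delta_i)=f(a_{i'})(\delta_i)$. Since $j,i'>i$, either $j=i'$ or $\Delta(f(a_j),f(a_{i'}))>\delta_i$, so $f(a_j)(\delta_i)=f(a_{i'})(\delta_i)$. Hence $e(\delta_i)=f(a_j)(\delta_i)$, although these values were distinct, a contradiction.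

If there is no such $s$, let $A'=\{*\}\cup A_0$. If there is one, delete the corresponding $a_i$: let $A'=\{*\}\cup A_0\setminus\{a_i\}$. For $h<i$, $f(a_h)$ leaves $f(a_j)\supset s$ at $\delta_h<\delta_i=|s|$, so it does not pass through $s$. For $h>i$ all $f(a_h)$ have the same value at $\delta_i$. So $s$ now has at most two successors. In either case all splits of $f[A']$ have at most $2<k$ elements, and $\mathrm{nor}(A')\ge N-1\ge m$. $\square$

**Proof of Theorem A from Theorem 6.1.** Start with a model of GCH. Let $1\le k\le d+1$ and $\kappa_{t_i}=\aleph_{\max(k-i,1)}$ for $0\le i\le d$. By GCH, $\kappa_{t_i}^{\aleph_0}=\kappa_{t_i}$. By Lemma 7.2, $R_{t_j}\subseteq\{t_i:i\ge j\}$, and $\kappa_{t_i}\le\kappa_{t_j}$ for $i\ge j$. So Theorem 6.1 applies. In the extension cardinals are preserved, $2^{\aleph_0}\le\aleph_k$, and $\mathrm{cov}(t_j)=\aleph_{\max(k-j,1)}$ for $0\le j\le d$. As $k-d\le1$, all of $\aleph_1,\dots,\aleph_k$ occur among these. By Lemma 5.1, applied in the extension, they are convexity numbers of compact subsets of $\mathbb R^d$. Since $\gamma(S)\le|S|\le2^{\aleph_0}$ and $\aleph_k$ occurs,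 $2^{\aleph_0}=\aleph_k$; and no other uncountable value is possible. $\square$

## 8. The product forcing: skeletons, amalgamation, fusion

From here to the end of Section 10 we work under the hypotheses of Theorem 6.1. Let $I=\{(t,\xi):t\in\mathbb T,\xi<\kappa_t\}$ and let $t(\alpha)$ be the first coordinate of $\alpha\in I$. Conditions in $P$ are functions $p$ with countable domain $\subseteq I$ and $p(\alpha)\in Q_{t(\alpha)}$. We put $q\le p$ iff $\mathrm{dom}\,q\supseteq\mathrm{dom}\,p$ and $q(\alpha)\subseteq p(\alpha)$ for $\alpha\in\mathrm{dom}\,p$. For $J\subseteq I$ let $P_J$ be the set of conditions with domain contained in $J$; then $P\cong P_J\times P_{I\setminus J}$. Write $G_J=G\cap P_J$.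

Let $G$ be generic. For $\alpha\in I$ and $n<\omega$ the conditions $r$ with $\alpha\in\mathrm{dom}\,r$ for which $r(\alpha)$ has only one node of length $n$ are dense. These nodes form the generic branch $x_\alpha\in X^{t(\alpha)}$. If $p\in G$ and $\alpha\in\mathrm{dom}\,p$, then $x_\alpha$ is a branch of $p(\alpha)$, as one sees from common extensions in $G$.

**Lemma 8.1.** $P$ has the $\aleph_2$-chain condition.

**Proof.** By CH, $|Q_t|\le\aleph_1$. Given $\aleph_2$ conditions, CH allows us to find $\aleph_2$ of them whose countable domains form a $\Delta$-system. Since $\aleph_1^{\aleph_0}=\aleph_1$, two of these agree on the countable root. Their union is a common extension. $\square$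

We now set up finite approximations to conditions.

**Definition.** A *skeleton* for $p\in P$ is $B=(B_\alpha)_{\alpha\in F}$, where $F=F_B\subseteq\mathrm{dom}\,p$ is finite and each $B_\alpha\subseteq p(\alpha)$ is a finite antichain meeting every infinite branch of $p(\alpha)$. Its *positions* are the elements of $\mathrm{Pos}(B)=\prod_{\alpha\in F}B_\alpha$. For $\sigma\in\mathrm{Pos}(B)$, $p|\sigma$ is $p$ with $p(\alpha)$ replaced by $p(\alpha)_{\sigma(\alpha)}$ for $\alpha\in F$. Write $q\le_Bp$ if $q\le p$ and $B_\alpha\subseteq q(\alpha)$ for $\alpha\in F$. A skeleton $B'$ for some $p'\le_Bp$ *refines* $B$ if $F_{B'}\supseteq F_B$ and for $\alpha\in F_B$ every node of $B'_\alpha$ extends (possibly equals) a node of $B_\alpha$.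

For example, if $p(\alpha)$ is the full binary tree, $B_\alpha$ may be $\{\langle0\rangle,\langle1,0\rangle,\langle1,1\rangle\}$. If $q\le_Bp$, then $B$ is a skeleton for $q$ and $q|\sigma\le p|\sigma$ for every position $\sigma$. The relation $\le_B$ is transitive.

**Lemma 8.2.** If $p'\le_Bp$ and the skeleton $B'$ for $p'$ refines $B$, then every $b\in B_\alpha$ $(\alpha\in F_B)$ is extended by a node of $B'_\alpha$. Hence $p''\le_{B'}p'$ implies $p''\le_Bp$.

**Proof.** We have $b\in p'(\alpha)$. Take an infinite branch of $p'(\alpha)$ through $b$. It meets $B'_\alpha$ in some $c$, and $c\supseteq b'$ for some $b'\in B_\alpha$. Both $b,b'$ lie on the branch, so they are comparable, so $b=b'\subseteq c$. For the second statement, $b\subseteq c\in B'_\alpha\subseteq p''(\alpha)$. $\square$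

**Lemma 8.3.** Let $B$ be a skeleton for $p\in G$. Then $p|\sigma\in G$ for exactly one $\sigma\in\mathrm{Pos}(B)$, namely the one with $\sigma(\alpha)\subset x_\alpha$ for all $\alpha\in F$.

**Proof.** If $r\le p$, then for $\alpha\in F$ a branch of $r(\alpha)$ meets $B_\alpha$ in some $\sigma(\alpha)$; replacing $r(\alpha)$ by $r(\alpha)_{\sigma(\alpha)}$ for $\alpha\in F$ gives a common extension of $r$ and $p|\sigma$. So the $p|\sigma$ are predense below $p$, and some $p|\sigma$ is in $G$. Since $p|\sigma\Vdash\sigma(\alpha)\subset x_\alpha$ and $B_\alpha$ is an antichain, $\sigma$ is unique. $\square$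

The next lemma allows us to change a condition at two positions independently, as long as the changes agree where the positions agree. It is the main technical tool.

**Lemma 8.4 (amalgamation).** Let $B$ be a skeleton for $p$, $\sigma,\sigma'\in\mathrm{Pos}(B)$, $r\le p|\sigma$, $r'\le p|\sigma'$, $\mathrm{dom}\,r=\mathrm{dom}\,r'$, and $r(\alpha)=r'(\alpha)$ whenever $\alpha\notin F$ or $\sigma(\alpha)=\sigma'(\alpha)$. Then there is $p'\le_Bp$ with $p'|\sigma=r$ and $p'|\sigma'=r'$. In particular, any $r\le p|\sigma$ equals $p'|\sigma$ for some $p'\le_Bp$.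

**Proof.** Put $p'(\alpha)=r(\alpha)$ for $\alpha\in\mathrm{dom}\,r\setminus F$ and
$$p'(\alpha)=r(\alpha)\cup r'(\alpha)\cup\bigcup\{p(\alpha)_b:b\in B_\alpha\setminus\{\sigma(\alpha),\sigma'(\alpha)\}\}\qquad(\alpha\in F).$$
Each piece is in $Q_{t(\alpha)}$, and a node of the union lies in some piece, so by monotonicity of the norm $p'(\alpha)\in Q_{t(\alpha)}$. The infinite tree $r(\alpha)$ consists of nodes comparable with $\sigma(\alpha)$, so it contains $\sigma(\alpha)$; similarly $\sigma'(\alpha)\in r'(\alpha)$. So $B_\alpha\subseteq p'(\alpha)$ and $p'\le_Bp$.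

We check $p'(\alpha)_{\sigma(\alpha)}=r(\alpha)$ for $\alpha\in F$. Let $c\in p'(\alpha)$ be comparable with $\sigma(\alpha)$ and suppose $c$ comes from a piece other than $r(\alpha)$. If $\sigma(\alpha)=\sigma'(\alpha)$, then $r'(\alpha)=r(\alpha)$. So we may assume $c\in p(\alpha)_b$ with $b\in B_\alpha\setminus\{\sigma(\alpha)\}$. If $c\supseteq b$, or if $c\subseteq b$ and $c\supseteq\sigma(\alpha)$, then $b$ and $\sigma(\alpha)$ would be comparable, which is impossible in an antichain. So $c\subsetneq b$ and $c\subsetneq\sigma(\alpha)$, and $c\in r(\alpha)$. The argument for $\sigma'$ is the same. The last statement is the case $\sigma=\sigma'$, $r=r'$. $\square$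

**Lemma 8.5 (fusion).** For $k<\omega$ let $B^k$ (with index set $F_k$) be a skeleton for $p_k$, with $p_{k+1}\le_{B^k}p_k$, $B^{k+1}$ refining $B^k$, and $\bigcup_kF_k=\bigcup_k\mathrm{dom}\,p_k$. Suppose that for all $k$, $\alpha\in F_k$, $b\in B^k_\alpha$ and $j$ there are $l>k$ and $s\supseteq b$ with $\mathrm{nor}\{v:s^\frown v\in B^l_\alpha\}\ge j$. Let $\mathrm{dom}\,q=\bigcup_kF_k$ and let $q(\alpha)$ be the set of all initial segments of members of $\bigcup_kB^k_\alpha$ (over all $k$ with $\alpha\in F_k$). Then $q$ is a condition and $q\le_{B^k}p_k$ for all $k$.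

**Proof.** Let $c\in q(\alpha)$ and $j\ge1$, say $c\subseteq b\in B_\alpha^k$. Take $l$ and $s\supseteq b$ as in the hypothesis. Then $\mathrm{succ}_{q(\alpha)}(s)\supseteq\{v:s^\frown v\in B^l_\alpha\}$ has norm at least $j$. So $q(\alpha)\in Q_{t(\alpha)}$. Now let $\alpha\in\mathrm{dom}\,p_k$. For $l\ge k$ with $\alpha\in F_l$, $B^l_\alpha\subseteq p_l(\alpha)\subseteq p_k(\alpha)$. For $l<k$ with $\alpha\in F_l$, by Lemma 8.2 (applied step by step) members of $B^l_\alpha$ are initial segments of members of $B^k_\alpha\subseteq p_k(\alpha)$. So $q(\alpha)\subseteq p_k(\alpha)$. Clearly $B^k_\alpha\subseteq q(\alpha)$ for $\alpha\in F_k$. $\square$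

To meet the hypotheses of Lemma 8.5 we use *elementary steps* from $(p,B)$ to $(p',B')$, where $p'\le_Bp$ and $B'$ is a skeleton for $p'$ refining $B$:

* $(\mathrm N_\alpha)$, for $\alpha\in\mathrm{dom}(p)\setminus F$: $F'=F\cup\{\alpha\}$, $B'_\alpha=\{\emptyset\}$, and $B'_\beta=B_\beta$ for $\beta\in F$.
* $(\mathrm S_{\beta,b,j})$, for $\beta\in F$, $b\in B_\beta$, $j\ge1$: $F'=F$, $B'_\alpha=B_\alpha$ for $\alpha\ne\beta$, and $B'_\beta=(B_\beta\setminus\{b\})\cup\{s^\frown v:v\in A'\}$ for some $s\supseteq b$ and some $A'$ with $\mathrm{nor}(A')\ge j$.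

Such steps always exist. For $(\mathrm N_\alpha)$ take $p'=p$. For $(\mathrm S_{\beta,b,j})$ choose $s\supseteq b$ in $p(\beta)$ with $\mathrm{nor}(A)\ge j$, $A=\mathrm{succ}_{p(\beta)}(s)$, let $A'=A$, and replace $p(\beta)$ by
$$p(\beta)_s\cup\bigcup_{b'\in B_\beta\setminus\{b\}}p(\beta)_{b'}.\tag{1}$$
An infinite branch of this tree meets $B_\beta$. If it does so in $b$, its long nodes come from $p(\beta)_s$, so it passes through $s$ and then through some $s^\frown v$, $v\in A$. So $B'_\beta$ is as required.

**The scheme.** Start with $p_0=p$, where $\mathrm{dom}\,p\ne\emptyset$ (extend $p$ if necessary), and $F_0=\emptyset$. For each $p_i$ constructed, enumerate $\mathrm{dom}\,p_i=\{\alpha_{i,i'}:i'<\omega\}$, possibly with repetitions. At stage $k$ start from $(p_k,B^k)$ and perform steps $(\mathrm N_\alpha)$ for all $\alpha\in\{\alpha_{i,i'}:i,i'\le k\}$ not yet in the index set. Let $B$ be the resulting skeleton. Then perform, one after the other, steps $(\mathrm S_{\beta,b,k+1})$ for all $\beta\in F_B$ and $b\in B_\beta$. Each $b\in B_\beta$ stays in the skeleton until it is treated. The new nodes $s^\frown v$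 properly extend a node of the antichain $B_\beta$, so they are not in $B_\beta$ and are not treated at this stage. Let $(p_{k+1},B^{k+1})$ be the result.

**Lemma 8.6.** The sequence produced by the scheme satisfies the hypotheses of Lemma 8.5. This remains true if at any moment finitely many replacements of the current $(p,B)$ by $(p',B)$ with $p'\le_Bp$ are inserted.

**Proof.** By repeated use of Lemma 8.2, $p_{k+1}\le_{B^k}p_k$, and $B^{k+1}$ refines $B^k$. Each $\alpha_{i,i'}$ is in the index set after stage $\max(i,i')$, so $\bigcup_kF_k=\bigcup_k\mathrm{dom}\,p_k$. Given $k$, $\alpha\in F_k$, $b\in B^k_\alpha$ and $j$, let $l=\max(k,j)+1$ and, by Lemma 8.2, let $b'\in B^{l-1}_\alpha$ extend $b$. The step $(\mathrm S_{\alpha,b',l})$ at stage $l-1$ gives $s\supseteq b'$ such that $\{v:s^\frown v\in B_\alpha^l\}$ has norm at least $l\ge j$. Insertions do not affect this argument. $\square$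

## 9. Reading names, and the lower bound $\mathrm{cov}(u)\ge\kappa_u$

**Lemma 9.1.** Let $\dot f$ be a name for a function from $\omega$ to the ordinals and $p\in P$. There are $q\le p$, skeletons $B^k$ for $q$, and functions $h_k$ on $\mathrm{Pos}(B^k)$ with $q|\sigma\Vdash\dot f(k)=h_k(\sigma)$ for all $k<\omega$ and $\sigma\in\mathrm{Pos}(B^k)$.

**Proof.** Carry out the scheme, but at the beginning of stage $k$ first replace $p_k$ by some $p_k'\le_{B^k}p_k$ such that $p_k'|\sigma$ decides $\dot f(k)$, as $h_k(\sigma)$ say, for all $\sigma\in\mathrm{Pos}(B^k)$. To get $p_k'$, apply the last part of Lemma 8.4 to the finitely many $\sigma$ in turn; decisions already made are inherited by $\le_{B^k}$-stronger conditions. Let $q$ be the fusion. Then $q\le p_{k+1}\le p'_k$ and $B^k_\alpha\subseteq q(\alpha)$, so $q\le_{B^k}p_k'$. So $B^k$ is a skeleton for $q$ and $q|\sigma\le p_k'|\sigma$. $\square$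

By Lemma 8.3, such a $q$ forces $\dot f(k)$ into a finite set of the ground model. So every countable sequence of ordinals in $V[G]$ is covered by a countable set in $V$, and $\omega_1$ is preserved. With Lemma 8.1, all cardinals are preserved.

If $\dot f$ names a real and $q\in G$, then $\dot f[G](k)=h_k(\sigma)$ for the $\sigma\in\mathrm{Pos}(B^k)$ with $\sigma(\alpha)\subset x_\alpha$. So $\dot f[G]$ can be computed from the code $(q,(B^k)_k,(h_k)_k)\in V$ and $(x_\alpha)_{\alpha\in\mathrm{dom}\,q}$. Such $q$ are dense. Hence:

**Corollary 9.2.** Every real of $V[G]$ lies in $V[G_A]$ for some countable $A\in V$, $A\subseteq I$. For nonempty $J\subseteq I$, $V[G_J]$ has at most $(\max(|J|,\aleph_1)^{\aleph_0})^V$ reals.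

For the second part, everything above applies to $P_J$ in place of $P$, and there are at most that many codes. For $J=I$ this is the bound on $2^{\aleph_0}$ in Theorem 6.1.

**Lemma 9.3.** $P$ forces $\mathrm{cov}(u)\ge\kappa_u$ for $u\in\mathbb T$.

**Proof.** Let $\mu<\kappa_u$ and let $D_i$ $(i<\mu)$ be independent subsets of $X^u$ in $V[G]$. Their trees $T_i=\{x\restriction n:x\in D_i,n<\omega\}$ are independent and are coded by reals, so $T_i\in V[G_{A_i}]$ with $A_i\in V$ countable. As $\kappa_u$ is an uncountable cardinal in $V[G]$, the union of the $A_i$ has size less than $\kappa_u$, and there is $\alpha=(u,\xi)\notin\bigcup_iA_i$. Fix $i$. By the product lemma for $P_{A_i}\times P_{\{\alpha\}}$, $x_\alpha$ comes from a filter that is $Q_u^V$-generic over $V[G_{A_i}]$.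

Given $r\in Q^V_u$ choose $s\in r$ with $\mathrm{nor}(\mathrm{succ}_r(s))\ge1$, so $\mathrm{succ}_r(s)\notin\mathcal H_{|s|}$. If $s\notin T_i$, pass to $r_s$. Otherwise $\mathrm{split}_{T_i}(s)\in\mathcal H_{|s|}$ cannot contain $\mathrm{succ}_r(s)$, so there is $v\in\mathrm{succ}_r(s)$ with $s^\frown v\notin T_i$; pass to $r_{s^\frown v}$. Either way the stronger tree forces $x_\alpha\notin[T_i]$. By genericity, $x_\alpha\notin[T_i]\supseteq D_i$. This holds for all $i<\mu$, so the $D_i$ do not cover $X^u$. $\square$

## 10. Catching all points of $X^u$: the upper bound $\mathrm{cov}(u)\le\kappa_u$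

Fix $u\in\mathbb T$ and let $J=\{\alpha\in I:t(\alpha)\in R_u\}$. Call coordinates in $J$ *low*, the others *high*. If $\beta$ is high, $t(\beta)$ is harmless for $u$. We have $u\in R_u$, $|\mathbb T|\le\aleph_1$, and $\kappa_t\le\kappa_u$ for $t\in R_u$; hence $|J|=\kappa_u$. By Corollary 9.2, $V[G_J]$ has at most $(\kappa_u^{\aleph_0})^V=\kappa_u$ reals, so it contains at most $\kappa_u$ independent trees $T\subseteq T_u$. For each of them $[T]$ is independent. So the upper bound follows from:

**Main Lemma 10.1.** In $V[G]$ every $y\in X^u$ is a branch of some $u$-independent tree $T\in V[G_J]$.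

Let $\dot y$ be a name for an element of $X^u$. The natural attempt is to build a fusion in which each position decides more and more of $\dot y$. Whenever a splitting set $A$ is added at a high coordinate $\beta$, we thin it out by harmlessness. There are finitely many positions, so we can treat all of them with the same $A'\subseteq A$, and at each position the possible values of $\dot y\restriction m'$ form an independent set. This is not enough. The low parts of the positions are known in $V[G_J]$, but the high parts are not, so $T$ has to contain the values coming from all high parts together, and a union of independent sets need not be independent.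

**Example.** Let $u=\mathbf i_3$, and let $x,x'$ be two $\mathbf i_2$-generic branches; these coordinates are high, since $\mathbf i_2$ is harmless for $\mathbf i_3$. Let $y(0)=0$ and $y(n)=x(n)+x'(n)$ for $n\ge1$. Suppose the skeleton has $\langle0\rangle,\langle1\rangle$ on the first coordinate and $\langle0\rangle$ on the second. Both positions decide $y\restriction1=\langle0\rangle$. Now shrink the condition so that $x(1)=x(0)$, and let $x'$ split at level $1$. In the position $x(0)=0$ we have $y(1)\in\{0,1\}$, and in the position $x(0)=1$ we have $y(1)\in\{1,2\}$. Each of these is fine, but at the node $\langle0\rangle$ the union is $\{0,1,2\}\notin\mathcal H^{\mathbf i_3}$. What should have been done? The two positions have the same value so far, but they can be separated: require $x(1)=x(0)$ and $x'(1)=0$. Then $y\restriction2$ is $\langle0,0\rangle$ or $\langle0,1\rangle$ according to the position, and the split at $\langle0\rangle$ is only $\{0,1\}$. If $x'$ splits after that, the two positions contribute to different nodes.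

So the idea is to separate first whatever can be separated. If two positions with the same value cannot be separated, then by amalgamation whatever happens at one of them happens identically at the other, so that together they contribute only one function.

For a skeleton $B$ write $\mathrm{Pos}(B)=\mathrm{Pos}^{lo}(B)\times\mathrm{Pos}^{hi}(B)$ and $\sigma=(\lambda,\eta)$, where $\lambda$ is the part of $\sigma$ on the low coordinates in $F$ and $\eta$ the part on the high ones.

**Definition.** A condition $p$ (with skeleton $B$) *separates* $\sigma,\sigma'\in\mathrm{Pos}(B)$ if for some $m'$ and $c\ne c'$: $p|\sigma\Vdash\dot y\restriction m'=c$ and $p|\sigma'\Vdash\dot y\restriction m'=c'$. This is inherited by every $p'\le_Bp$. A *state* is $(p,B,m,a)$, where $B$ is a skeleton for $p$ and $a:\mathrm{Pos}(B)\to\prod_{i<m}V^u_i$, such that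

* (S1) $p|\sigma\Vdash\dot y\restriction m=a(\sigma)$ for all $\sigma$;
* (S2) if $a(\lambda,\eta)=a(\lambda,\eta')$, then no $p'\le_Bp$ separates $(\lambda,\eta),(\lambda,\eta')$;
* (S3) for each $\lambda$ the set $\{a(\lambda,\eta):\eta\in\mathrm{Pos}^{hi}(B)\}$ is $u$-independent.

For every $p$, with $F=\emptyset$ and $m=0$ there is a state $(p,B,0,a)$: there is only one position, and there are no splits.

**Claim 1 (separate as much as possible).** For all $p$, $B$, $m_0$ there are $p'\le_Bp$, $m\ge m_0$ and $a$ such that $(p',B,m,a)$ satisfies (S1) and (S2).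

**Proof.** Choose $p_1\le_Bp$ separating the maximal number of pairs $(\lambda,\eta),(\lambda,\eta')$. Since separation is inherited, no $p''\le_Bp_1$ separates any further pair. Let $m\ge m_0$ bound the witnesses $m'$ for all separated pairs. Applying Lemma 8.4 to all $\sigma$ in turn, we get $p'\le_Bp_1$ with $p'|\sigma$ deciding $\dot y\restriction m=a(\sigma)$ for all $\sigma$. Separated pairs get different $a$-values. So a pair with equal values is not separated by $p_1$, hence by no $p''\le_Bp'$. $\square$

**Claim 2 (transfer).** Let $(p,B,m,a)$ satisfy (S1) and (S2), let $q\le p$, and let $C$ be a skeleton for $q$ with $F_C\supseteq F_B$ such that every node of $C_\alpha$ extends a node of $B_\alpha$ $(\alpha\in F_B)$. For $\tau\in\mathrm{Pos}(C)$ let $\tau\restriction B\in\mathrm{Pos}(B)$ be the induced position. Let $\tau=(\hat\lambda,\hat\eta)$, $\tau'=(\hat\lambda,\hat\eta')$, $\tau\restriction B=(\lambda,\eta)$, $\tau'\restriction B=(\lambda,\eta')$ and $a(\lambda,\eta)=a(\lambda,\eta')$. Suppose $\hat\eta(\alpha)=\hat\eta'(\alpha)$ for all high $\alpha\in F_C$ with $\alpha\notin F_B$ or $\eta(\alpha)=\eta'(\alpha)$.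 Then no $q'\le_Cq$ separates $\tau,\tau'$. In particular, if $q'\le_Cq$ and both $q'|\tau$ and $q'|\tau'$ decide $\dot y\restriction m'$, they decide it equally.

**Proof.** Put $r=q'|\tau$ and $r'=q'|\tau'$. Nodes comparable with $\tau(\alpha)$ are comparable with its initial segment $(\tau\restriction B)(\alpha)$; so $r\le p|(\lambda,\eta)$, and likewise $r'\le p|(\lambda,\eta')$. They have the same domain, and $r(\alpha)=r'(\alpha)$ if $\alpha\notin F_C$ or $\tau(\alpha)=\tau'(\alpha)$. We claim that $r(\alpha)=r'(\alpha)$ whenever $\alpha\notin F_B$ or $(\lambda,\eta)(\alpha)=(\lambda,\eta')(\alpha)$. If $\alpha\notin F_C$, this is clear. If $\alpha\in F_C$ is low, then $\tau(\alpha)=\hat\lambda(\alpha)=\tau'(\alpha)$. If $\alpha\in F_C$ is high, then $\tau(\alpha)=\tau'(\alpha)$ by hypothesis. So Lemma 8.4 gives $p'\le_Bp$ with $p'|(\lambda,\eta)=r$ and $p'|(\lambda,\eta')=r'$. If $q'$ separated $\tau,\tau'$, then $p'$ would separate $(\lambda,\eta),(\lambda,\eta')$, contradicting (S2). $\square$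

**Claim 3 (adding a coordinate).** If $(p,B,m,a)$ is a state, $\alpha\in\mathrm{dom}(p)\setminus F$ and $m_0\in\omega$, there is a state $(p',B',m',a')$ with $m'\ge m_0,m$ such that $(p,B)\to(p',B')$ is a step $(\mathrm N_\alpha)$.

**Proof.** Let $B'$ be $B$ with $B'_\alpha=\{\emptyset\}$ added. Apply Claim 1 to $p,B',\max(m,m_0)$ to get $p',m',a'$ with (S1) and (S2). Positions of $B'$ and $B$ correspond, and $a'(\tau)\supseteq a(\tau\restriction B)$ because $p'|\tau\le p|(\tau\restriction B)$. If $a(\lambda,\eta)=a(\lambda,\eta')$, then Claim 2 with $q=p$, $C=B'$, $q'=p'$ shows that the corresponding $a'$-values are equal. So for a fixed low position, equal $a$-values have equal extensions. Therefore the splits at nodes of length $<m$ are as before, and at nodes of length $\ge m$ they have at most one element. This gives (S3). $\square$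

**Claim 4 (adding a splitting).** If $(p,B,m,a)$ is a state, $\beta\in F$, $b\in B_\beta$, $j\ge1$ and $m_0\in\omega$, there is a state $(p',B',m',a')$ with $m'\ge m_0,m$ such that $(p,B)\to(p',B')$ is a step $(\mathrm S_{\beta,b,j})$.

**Proof.** *Preparation.* Let $M=|\mathrm{Pos}(B)|$. If $\beta$ is low, let $k=j$. If $\beta$ is high, $t(\beta)$ is harmless for $u$; let $k$ be the bound that harmlessness gives for norm $j$ and $M$ functions at once. Choose $s\supseteq b$ in $p(\beta)$ with $\mathrm{nor}(A)\ge\max(k,1)$, $A=\mathrm{succ}_{p(\beta)}(s)$. Let $p_1\le_Bp$ be $p$ with $p(\beta)$ replaced by the tree (1). Let $C$ be $B$ with $C_\beta=(B_\beta\setminus\{b\})\cup\{s^\frown v:v\in A\}$; it is a skeleton for $p_1$ and refines $B$. Apply Claim 1 to $p_1,C,\max(m,m_0)$ to get $p_2\le_Cp_1$, $m'$ and $\hat a$ with (S1) and (S2). Then $\hat a(\tau)\supseteq a(\tau\restriction B)$, and $p_2\le_Bp$ by Lemma 8.2.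

*$\beta$ low.* Take $p'=p_2$, $B'=C$, $A'=A$, $a'=\hat a$. Here $\mathrm{Pos}^{hi}(C)=\mathrm{Pos}^{hi}(B)$. If $\hat\lambda$ induces $\lambda$ and $a(\lambda,\eta)=a(\lambda,\eta')$, then Claim 2 with $q=p_1$, $q'=p_2$ gives $\hat a(\hat\lambda,\eta)=\hat a(\hat\lambda,\eta')$. So (S3) follows as in Claim 3.

*$\beta$ high: only one function per class.* Now $\mathrm{Pos}^{lo}(C)=\mathrm{Pos}^{lo}(B)$. For $\eta$ with $\eta(\beta)=b$ let $\eta^v$ be $\eta$ with its $\beta$-value replaced by $s^\frown v$. Fix $\lambda$ and a class $\mathcal K$ of all $\eta$ with a common value $a(\lambda,\eta)=a_{\mathcal K}$. Claim 2 (with $q=p_1$, $q'=p_2$) gives, for $\eta,\eta'\in\mathcal K$: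

* if $\eta(\beta)=\eta'(\beta)=b$, then $\hat a(\lambda,\eta^v)=\hat a(\lambda,\eta'^v)$ for all $v\in A$;
* if $\eta(\beta)=b\ne\eta'(\beta)$, then $\hat a(\lambda,\eta^v)=\hat a(\lambda,\eta')$ for all $v\in A$;
* if $\eta(\beta),\eta'(\beta)\neq b$, then $\hat a(\lambda,\eta)=\hat a(\lambda,\eta')$.

In the second item Claim 2 imposes no condition at $\beta$, because $\eta(\beta)\ne\eta'(\beta)$. So if some $\eta'\in\mathcal K$ has $\eta'(\beta)\neq b$, all $\hat a$-values over $\mathcal K$ coincide. Otherwise there is one function $f_{\lambda,\mathcal K}:A\to\prod_{i<m'}V^u_i$ with $\hat a(\lambda,\eta^v)=f_{\lambda,\mathcal K}(v)$ for all $\eta\in\mathcal K$ and $v\in A$.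

*$\beta$ high: thinning out.* There are at most $M$ pairs $(\lambda,\mathcal K)$. By the choice of $k$ there is $A'\subseteq A$ with $\mathrm{nor}(A')\ge j$ such that all $f_{\lambda,\mathcal K}[A']$ are $u$-independent. Let $B'_\beta=(B_\beta\setminus\{b\})\cup\{s^\frown v:v\in A'\}$ and $B'_\alpha=B_\alpha$ for $\alpha\ne\beta$. Let $p'=p_2$ except $p'(\beta)=\bigcup_{c\in B'_\beta}p_2(\beta)_c$, and let $a'=\hat a\restriction\mathrm{Pos}(B')$.

$B'$ is a skeleton for $p'$: a branch of $p'(\beta)$ meets $C_\beta$ in some $c$, and $c\in p_2(\beta)_{c'}$ for some $c'\in B'_\beta$; so $c$ and $c'$ are comparable members of the antichain $C_\beta$, and $c=c'\in B'_\beta$. We have $p'\le_Bp$: since $j\ge1$, $A'\neq\emptyset$, so $b\subseteq s$ is in $p'(\beta)$, and the rest is clear. For $\tau\in\mathrm{Pos}(B')$ we have $p'|\tau=p_2|\tau$. So (S1) holds. For (S2), apply Claim 2 to $(p_2,C,m',\hat a)$ and $q=p'$ with skeleton $B'$; here every node of $B'$ is a node of $C$, each position induces itself, and the hypotheses of Claim 2 hold trivially.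

For (S3), fix $\lambda$ and let $E=\{a'(\lambda,\hat\eta):\hat\eta\in\mathrm{Pos}^{hi}(B')\}$. Let $|r|<m$. Members of $E$ extend values $a(\lambda,\eta)$, and each $a(\lambda,\eta)$ is extended by a member of $E$ (use $\eta^v$ with $v\in A'$ if $\eta(\beta)=b$). So $\mathrm{split}_E(r)$ is the split of $\{a(\lambda,\eta):\eta\in\mathrm{Pos}^{hi}(B)\}$, which is in $\mathcal H_{|r|}$. Now let $m\le|r|<m'$. All members of $E$ through $r$, if there are any, extend $r\restriction m=a_{\mathcal K}$ for one class $\mathcal K$. So $\mathrm{split}_E(r)$ has at most one element or is a split of $f_{\lambda,\mathcal K}[A']$. Thus $E$ is independent. $\square$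

**Proof of Main Lemma 10.1.** Given $p\in P$ with $\mathrm{dom}\,p\neq\emptyset$, carry out the scheme of Section 8 with states, using Claims 3 and 4 for the elementary steps, always with $m_0=m+1$. We get states $(p_k,B^k,m_k,a_k)$ with $p_0=p$. Every stage contains an elementary step: stage $0$ adds $\alpha_{0,0}$, and from then on there is a node to be split. So $m_k$ is strictly increasing. Let $q\le p$ be the fusion. For $k<l$ and $\tau\in\mathrm{Pos}(B^l)$ we have $p_l|\tau\le p_k|(\tau\restriction B^k)$, so $a_l(\tau)\supseteq a_k(\tau\restriction B^k)$.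

**Step 1: define the tree in $V[G_J]$.** Let $q\in G$. For low $\alpha\in F_k$, the branch $x_\alpha$ of $q(\alpha)\subseteq p_k(\alpha)$ meets $B^k_\alpha$ in exactly one node $\lambda_k(\alpha)$. This gives $\lambda_k\in\mathrm{Pos}^{lo}(B^k)$. The sequence $(\lambda_k)_k$ is in $V[G_J]$, and $\lambda_l$ induces $\lambda_k$ for $k<l$. Let
$$E_k=\{a_k(\lambda_k,\eta):\eta\in\mathrm{Pos}^{hi}(B^k)\},$$
and let $T\in V[G_J]$ be the tree of all initial segments of members of $\bigcup_kE_k$.

**Step 2: $T$ is independent.** Let $l>k$. Each member $a_l(\lambda_l,\hat\eta)$ of $E_l$ extends a member of $E_k$, namely the value of $a_k$ at the position induced by $(\lambda_l,\hat\eta)$, whose low part is $\lambda_k$. Conversely, by Lemma 8.2 each $\eta\in\mathrm{Pos}^{hi}(B^k)$ is induced by some $\hat\eta\in\mathrm{Pos}^{hi}(B^l)$, so each member of $E_k$ is extended by a member of $E_l$. Hence $\mathrm{split}_T(s)=\mathrm{split}_{E_k}(s)\in\mathcal H_{|s|}$ whenever $|s|<m_k$, by (S3). As $m_k\to\infty$, $T$ is $u$-independent.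

**Step 3: $y$ is a branch of $T$.** Since $q\le_{B^k}p_k$, Lemma 8.3 gives $\sigma_k\in\mathrm{Pos}(B^k)$ with $q|\sigma_k\in G$ and $\sigma_k(\alpha)\subset x_\alpha$ for $\alpha\in F_k$. So $\sigma_k=(\lambda_k,\eta_k)$ for some $\eta_k$. As $q|\sigma_k\le p_k|\sigma_k\Vdash\dot y\restriction m_k=a_k(\sigma_k)$, we get $y\restriction m_k\in E_k\subseteq T$ for all $k$. Such conditions $q$ are dense, so the lemma follows. $\square$

This proves Theorem 6.1, and with Section 7 it proves Theorem A.

## 11. Forbidden wheels, the moment curve, and Theorem C

For Theorem C we need $\aleph_1$ types, any two of them harmless for each other. They come from Ramsey classes of hypergraphs. A $k$-uniform hypergraph is *irreducible* if any two vertices lie in a common edge.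

**Nešetřil–Rödl theorem** (J. Combin. Theory Ser. A 22 (1977) 289–312 and 34 (1983) 183–201; also Abramson–Harrington, J. Symb. Logic 43 (1978)). Let $k\in\{2,3\}$, let $\mathcal F$ be a set of finite irreducible $k$-uniform hypergraphs, and let $\mathcal K$ be the class of finite linearly ordered $k$-uniform hypergraphs with no (not necessarily induced) subhypergraph isomorphic to a member of $\mathcal F$. For $A,B\in\mathcal K$ and $c<\omega$ there is $C\in\mathcal K$ such that for every $c$-coloring of the induced ordered copies of $A$ in $C$ there is an induced ordered copy of $B$ in $C$ all of whose copies of $A$ have the same color.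

This holds simultaneously for finitely many $A_1,\dots,A_r\in\mathcal K$. Let $C_0=B$ and let $C_i$ be as in the theorem for $A_i$ and $C_{i-1}$. Given colorings of the copies of all $A_i$ in $C_r$, pass successively to copies of $C_{r-1},\dots,C_0$ that are homogeneous for $A_r,\dots,A_1$.

**Types from a Ramsey class.** Such a $\mathcal K$ is closed under ordered disjoint sums, since a copy of an irreducible hypergraph lies inside one summand. In this and the next section, all classes contain a member with at least four vertices and an edge. So we can fix $Z_1\subsetneq Z_2\subsetneq\cdots$ in $\mathcal K$, each an induced ordered subhypergraph of the next, such that every member of $\mathcal K$ embeds (induced, ordered) in some $Z_m$, and $Z_1$ has at least four vertices and an edge: add the members of $\mathcal K$ one after the other as disjoint summands. Let $V_n$ be the vertex set of $Z_{n+1}$, and let $\mathrm{nor}_n(A)$ be the largest $m$ such that $Z_m$ embeds in $Z_{n+1}\restriction A$ ($0$ if there is none). This is monotone, $\mathrm{nor}_n(V_n)\ge n+1$, and $\mathrm{nor}_n(A)\ge k$ iff $Z_k$ embeds in $Z_{n+1}\restriction A$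 $(k\ge1)$. If $\mathrm{nor}_n(A)\ge1$, then $A$ has at least four vertices and contains an edge. So we have a type as soon as $\mathcal H_n$ is closed under subsets, contains the singletons, and has no member with four or more vertices that contains an edge.

**The forbidden hypergraphs.** For $n\ge5$ let $F_n$ be the 3-uniform hypergraph on $\{*\}\cup\mathbb Z_n$ with edges $\{*,i,j\}$ $(i\ne j)$ and $\{i,i+1,i+2\}$. It is irreducible.

**Lemma 11.1.** If $m\neq n$, then $F_m$ is not isomorphic to a subhypergraph of $F_n$.

**Proof.** If $m>n$, this is clear by size. Let $5\le m<n$ and suppose there is an embedding. The link graph of $*$ in $F_m$ (pairs forming an edge with $*$) is the complete graph $K_m$, $m\ge5$. The link graph of $i\in\mathbb Z_n$ in $F_n$ consists of the vertex $*$ joined to all others, plus the path $i-2,i-1,i+1,i+2$. A path has no triangle, so this link contains no $K_4$. Hence $*\mapsto*$. So the tight cycle on $\mathbb Z_m$ (edges $\{i,i+1,i+2\}$) embeds in the tight cycle on $\mathbb Z_n$. In both, each vertex has degree $3$. So for a vertex $i$ in the image set $M$ of $\mathbb Z_m$, all edges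 of the tight cycle of $\mathbb Z_n$ at $i$ are images of edges and lie in $M$. In particular $i+1\in M$. Thus $M=\mathbb Z_n$, contradicting $m<n$. $\square$

For $\emptyset\ne R\subseteq\{5,6,\dots\}$ let $\mathcal K_R$ be the class of finite ordered 3-uniform hypergraphs containing no $F_n$ with $n\in R$. Let $u_R$ be the type defined from $\mathcal K_R$ as above with $\mathcal H_n=\{A:A\text{ contains no edge of }Z_{n+1}\}$.

**Lemma 11.2.** If $R'\not\subseteq R$, then $u_R$ is harmless for $u_{R'}$.

**Proof.** Let $n\in R'\setminus R$. By Lemma 11.1, $F_n\in\mathcal K_R$ (with any order). Given $m\ge1$, let $B\in\mathcal K_R$ be the ordered disjoint sum of $Z_m$, $F_n$ and $n+1$ isolated vertices. Let $C\in\mathcal K_R$ be as in the Nešetřil–Rödl theorem for $B$, two colors, and the two patterns "three vertices forming an edge" and "three vertices, no edge". Let $k$ be such that $C$ embeds in $Z_k$.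

Let $\mathrm{nor}(A)\ge k$, so $A$ contains a copy of $C$, and let $f$ be a function from $A$ as in the definition of harmlessness. Let $Y_l$ be the level-$l$ hypergraph of $u_{R'}$. Call a triple $\{x,y,z\}$ in the copy of $C$ *bad* if for some $l$ the sequences $f(x)\restriction l,f(y)\restriction l,f(z)\restriction l$ coincide, and $f(x)(l),f(y)(l),f(z)(l)$ are distinct and form an edge of $Y_l$. Let $B'$ be a copy of $B$ on which badness depends only on whether the triple is an edge.

Suppose all edges of $B'$ are bad, and consider its copy of $F_n$. Bad triples that share two vertices have the same $l$, namely the $\Delta$ of the $f$-values of these two. Any two edges of $F_n$ are connected by such steps: $\{*,i,j\}$ and $\{*,j,h\}$ share two vertices, and $\{i,i+1,i+2\}$ shares two with $\{*,i,i+1\}$. Moreover, any two vertices lie in an edge. So there is one $l$ such that all vertices of the copy have the same $f(\cdot)\restriction l$ and distinct values at $l$, and edges go to edges of $Y_l$. So $Y_l$ contains $F_n$, contradicting $n\in R'$.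

Suppose all non-edges of $B'$ are bad. All triples of the $n+1$ isolated vertices are non-edges, and any two of these triples are connected by steps sharing two vertices. In the same way we get a complete 3-uniform hypergraph on $n+1$ vertices in $Y_l$; it contains $F_n$, again a contradiction.

So no triple of $B'$ is bad, which means that $f[B']$ is $u_{R'}$-independent. Let $A'$ be the copy of $Z_m$ in $B'$; then $\mathrm{nor}(A')\ge m$. $\square$

These families are not provided with a picture in a fixed low dimension, but for edge-free sets of triples we can put the whole space $X^t$ on a curve at once.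

**Proposition 11.3.** Let $E_n$ be a 3-uniform hypergraph on $V_n$ and $\mathcal H_n=\{A:[A]^3\cap E_n=\emptyset\}$ for all $n$. Then there is a compact $S\subset\mathbb R^6$ with $\gamma(S)=\mathrm{cov}(t)$.

**Proof.** The compact, metrizable, zero-dimensional space $X^t$ has a topological embedding $\theta:X^t\to\mathbb R$. Let $M(r)=(r,r^2,\dots,r^6)$ and $p_x=M(\theta(x))$, and let $S$ be as in Lemma 4.1. By that lemma it suffices that for convex $C\subseteq S$ the set $\{x:p_x\in C\}$ is independent. If not, it contains $x,y,z$ extending a common $s$ with $\{x(|s|),y(|s|),z(|s|)\}\in E_{|s|}$. Let $q=\frac13(p_x+p_y+p_z)\in C\subseteq S$, say $q\in\mathrm{conv}(p[D'])$ with $D'$ closed independent. The polynomial $(r-\theta(x))^2(r-\theta(y))^2(r-\theta(z))^2$ has degree $6$, so it is an affine function of $M(r)$. This affine function is $\ge0$ on the curve, vanishes there only at $p_x,p_y,p_z$, and vanishes at $q$. So $q$ is a convex combination of those of $p_x,p_y,p_z$ that lie in $p[D']$. The three points are affinely independent and $q$ has all weights $\frac13$, so $x,y,z\in D'$. This contradicts the independence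 of $D'$. $\square$

**Proof of Theorem C.** Let $R_\xi$ $(\xi<\omega_1)$ be infinite, pairwise almost disjoint subsets of $\{5,6,\dots\}$. If $\zeta\ne\xi$, then $R_\zeta\not\subseteq R_\xi$, so $u_{R_\xi}$ is harmless for $u_{R_\zeta}$ by Lemma 11.2. As no type is harmless for itself, these types are distinct, and in $\mathbb T=\{u_{R_\xi}:\xi<\omega_1\}$ the only type not harmless for $u_{R_\zeta}$ is $u_{R_\zeta}$. So Theorem 6.1 applies with $\kappa_{u_{R_\xi}}=\kappa_\xi$ for the given cardinals and yields a cardinal-preserving extension with $\mathrm{cov}(u_{R_\xi})=\kappa_\xi$ for all $\xi<\omega_1$. Apply Proposition 11.3 there, and embed $\mathbb R^6$ in $\mathbb R^d$. $\square$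

## 12. Cliques in $\mathbb R^5$ and Theorem B

For $s\ge6$ let $\mathcal K_s$ be the class of finite ordered graphs without $K_s$; this is a class as in Section 11 with $k=2$. Let $u_s$ be the type defined from it with
$$\mathcal H_n=\{A:|A|\le3\text{ or }A\text{ contains no edge of }Z_{n+1}\}.$$
Allowing all sets with at most three points makes this family geometric in dimension $4$.

**Lemma 12.1.** For every finite graph on $V$, the family $\mathcal H=\{A:|A|\le3\text{ or }A\text{ has no edge}\}$ is geometric in $\mathbb R^4$. Hence $\mathrm{cov}(u_s)$ is the convexity number of a compact subset of $\mathbb R^5$.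

**Proof.** Put $V$ on the moment curve $(r,r^2,r^3,r^4)$ and identify vertices with points. For $x\neq y$ in $V$ with parameters $r_x,r_y$, the polynomial $(r-r_x)^2(r-r_y)^2$ is an affine function of the point, $\ge0$ on $V$ and vanishing only at $x,y$. If $\frac{x+y}2$ were in $\mathrm{conv}(V\setminus\{x\})$, it would be a convex combination of points of $V\setminus\{x\}$ where this function vanishes, so it would equal $y$. Therefore
$$\tfrac{x+y}2\notin\mathrm{conv}(V\setminus\{x\})\cup\mathrm{conv}(V\setminus\{y\}).$$
Let $Q$ consist of all $q=(1-\varepsilon)\frac{x+y}2+\varepsilon\frac{w+w'}2$ with $xy$ an edge and $w\ne w'$ in $V\setminus\{x,y\}$, where $0<\varepsilon<1$ is so small that no such $q$ is in $\mathrm{conv}(V\setminus\{x\})\cup\mathrm{conv}(V\setminus\{y\})$.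

If $|A|\ge4$ and $A$ contains an edge $xy$, choose distinct $w,w'\in A\setminus\{x,y\}$; the corresponding $q$ is in $\mathrm{conv}(A)\cap Q$. Now let $A\in\mathcal H$ and let $q\in Q$ come from $x,y,w,w'$. If $A\not\supseteq\{x,y\}$, then $\mathrm{conv}(A)$ is contained in $\mathrm{conv}(V\setminus\{x\})$ or in $\mathrm{conv}(V\setminus\{y\})$, and $q\notin\mathrm{conv}(A)$. Otherwise $A$ contains an edge, so $|A|\le3$ and $A\subseteq\{x,y,w''\}$ for some $w''$. At most five points of the curve are affinely independent, so $q$ has only one representation in terms of $x,y,w,w',w''$, and it uses both $w$ and $w'$. Hence $q\notin\mathrm{conv}(A)$. The last statement is Proposition 4.2 with $d=5$. $\square$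

**Lemma 12.2.** If $6\le r<s$, then $u_s$ is harmless for $u_r$.

**Proof.** As in Lemma 11.2, we want that if a pattern behaved badly everywhere, then a forbidden graph, here $K_r$, would appear on some level of $u_r$. Now the patterns have four vertices, and we need test graphs in $\mathcal K_s$ that force this.

**Step 1: test graphs.** Let $\tau$ be an ordered graph on $\{1,2,3,4\}$, $i<j$ in $\{1,2,3,4\}$ and $\{h,h'\}=\{1,2,3,4\}\setminus\{i,j\}$. Let $D_{\tau,i,j}$ consist of $v_1<\dots<v_r$, pairwise adjacent if $ij\in E(\tau)$ and pairwise nonadjacent otherwise, and, for all $a<b<c$ in $\{1,\dots,r\}$, two extra pairs of vertices: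

* $w,z$, placed and joined so that both $\{v_a,v_b,w,z\}$ and $\{v_a,v_c,w,z\}$ are copies of $\tau$ with $v_a$ as $i$; $v_b$, respectively $v_c$, as $j$; $w$ as $h$ and $z$ as $h'$;
* $w',z'$, placed and joined so that both $\{v_a,v_c,w',z'\}$ and $\{v_b,v_c,w',z'\}$ are copies of $\tau$ with $v_a$, respectively $v_b$, as $i$; $v_c$ as $j$; $w'$ as $h$ and $z'$ as $h'$.

There are no other adjacencies. The order requirements can be met. For the first pair, put elements that belong before $i$ before $v_a$, those between $i$ and $j$ between $v_a$ and $v_b$, and those after $j$ after $v_c$. For the second pair, put those between $i$ and $j$ between $v_b$ and $v_c$, and the others as before. In $D_{\tau,i,j}$ an extra vertex is adjacent at most to its partner and to three of the $v$'s, so a clique containing an extra vertex has at most $5$ vertices. Other cliques have at most $r$ vertices. As $5<s$ and $r<s$, $D_{\tau,i,j}\in\mathcal K_s$.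

**Step 2: a homogeneous copy.** Given $m\ge1$, let $B\in\mathcal K_s$ be the ordered disjoint sum of $Z_m$ and all $D_{\tau,i,j}$. Let $C\in\mathcal K_s$ be as in the Nešetřil–Rödl theorem for $B$, all patterns of ordered 4-vertex graphs, and $2^6+1$ colors. Let $C$ embed in $Z_k$. If $\mathrm{nor}(A)\ge k$, then $A$ contains a copy of $C$. Let $f$ be given, and let $Y_l$ be the level-$l$ graph of $u_r$. A 4-subset $a_1<a_2<a_3<a_4$ of this copy is *equidistant* if for some $l$ the $f(a_i)\restriction l$ coincide and the $f(a_i)(l)$ are distinct. Color it "not equidistant" if it is not; otherwise color it by the set of all $(i,j)$, $i<j$, such that $f(a_i)(l)f(a_j)(l)$ is an edge of $Y_l$. Take a copy $B'$ of $B$ on which the color of a 4-subset depends only on its isomorphism type.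

**Step 3: no equidistant 4-subset of $B'$ has an edge among its values at $l$.** Otherwise for some $\tau$ the color contains a pair $(i,j)$. Consider the copy of $D_{\tau,i,j}$ in $B'$; all its copies of $\tau$ have this color. For $a<b<c$ equidistance gives
$$\Delta(f(v_a),f(v_b))=\Delta(f(v_a),f(w))=\Delta(f(v_a),f(v_c)),$$
$$\Delta(f(v_a),f(v_c))=\Delta(f(v_c),f(w'))=\Delta(f(v_b),f(v_c)).$$
As $r\ge3$, all $\Delta(f(v_a),f(v_b))$ are equal to one $l$. Each pair $v_a,v_b$ with $a<b$ belongs to a triple, so it plays the roles $i,j$ in a copy of $\tau$. Hence the $r$ values $f(v_a)(l)$ are pairwise adjacent in $Y_l$, contradicting that $Y_l$ contains no $K_r$.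

**Step 4: conclusion.** If a split of $f[B']$ with at least four elements contained an edge of $Y_l$, then the two ends of this edge and two more elements of the split would come from an equidistant 4-subset violating Step 3. So every split of $f[B']$ with at least four elements is edge-free, and $f[B']$ is $u_r$-independent. Let $A'$ be the copy of $Z_m$ in $B'$; then $\mathrm{nor}(A')\ge m$. $\square$

**Proof of Theorem B.** Start with a model of GCH, let $\mathbb T=\{u_s:6\le s<\omega\}$ and $\kappa_{u_s}=\aleph_{s-5}$. By GCH, $\kappa_{u_s}^{\aleph_0}=\kappa_{u_s}\ge\aleph_1$. The types are distinct by Lemma 12.2, since no type is harmless for itself. Again by Lemma 12.2, $R_{u_r}\subseteq\{u_s:s\le r\}$, and $\kappa_{u_s}\le\kappa_{u_r}$ for $s\le r$. So Theorem 6.1 gives an extension with $\mathrm{cov}(u_s)=\aleph_{s-5}$ for all $s\ge6$. By Lemma 12.1, applied in the extension, every $\aleph_n$ with $1\le n<\omega$ is the convexity number of a compact subset of $\mathbb R^5$. Embedding $\mathbb R^5$ in $\mathbb R^d$ gives the same for all $d\ge5$. $\square$
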